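\title{A Camina group of class three that violates the MacDonald bound}

\begin{abstract}
A finite nonabelian group $G$ is a Camina group if the conjugacy class of every element $x\notin G'$ is the whole coset $xG'$. By a theorem of Dark and Scoppola, a Camina group of nilpotence class $3$ is a $p$-group with $|G:G'|=p^{2n}$, $|G':G_3|=p^n$ and $|G_3|<p^{3n/2}$. We show that the stronger inequality $|G_3|\le p^n$, the MacDonald bound, can fail: we construct a group of order $3^{17}$ with $n=4$ and $|G_3|=3^5$, and no smaller group violates the bound. We also prove that a violation with given $p$, $n$ and $|G_3|=p^m$ exists exactly when an $m$-dimensional $\mathbb{F}_p$-subspace of $\mathbb{F}_{p^n}^2$ carries a suitable linear family of alternating forms.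
\end{abstract}

\section{Introduction}

All groups in this paper are finite. We write $[a,b]=a^{-1}b^{-1}ab$, $G'=[G,G]$, $G_3=[G',G]$ and $G_4=[G_3,G]$; the group $G$ has nilpotence class $3$ if $G_3\neq 1$ and $G_4=1$. Since $h^{-1}gh=g[g,h]$, the conjugacy class of $g$ always lies in the coset $gG'$. A nonabelian group $G$ is a \emph{Camina group} if the class of $g$ equals $gG'$ for every $g\in G\setminus G'$, that is, if
\begin{equation}\label{eq:camina}
\{[g,h]: h\in G\}=G'\qquad\text{for every } g\in G\setminus G'.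
\end{equation}
So the classes outside $G'$ are as large as they can be. The symmetric group on three letters is an example. A nilpotent example is the Heisenberg group over a finite field $F$: on $F^2\times F$ put $(v_1,w_1)(v_2,w_2)=(v_1+v_2,\,w_1+w_2+x_1y_2)$, where $v_i=(x_i,y_i)$. The commutator of two elements is $(0,\det(v_1,v_2))$ with $\det(v_1,v_2)=x_1y_2-x_2y_1$, and $\det(v,F^2)=F$ for $v\ne0$, which is \eqref{eq:camina}. This group has class $2$. In class $3$ the orders of the lower central factors are tightly constrained.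

\begin{theorem}[Dark and Scoppola]\label{thm:DS}
Let $G$ be a Camina group of nilpotence class $3$. Then $G$ is a $p$-group for an odd prime $p$, and there is an even positive integer $n$ with $|G:G'|=p^{2n}$, $|G':G_3|=p^n$ and $|G_3|<p^{3n/2}$.
\end{theorem}

We use this theorem without proof. It fixes the two upper factors and leaves a range for the third. The group $G$ is said to satisfy the \emph{MacDonald bound} if $|G_3|\le p^n$. The following is posed as an open question in \cite{SY}.

\begin{quote}
\emph{Does every Camina group of class $3$ satisfy the MacDonald bound, or is there one with $p^n<|G_3|<p^{3n/2}$?}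
\end{quote}

There are reasons to expect the bound to hold. For $n=2$ no power of $p$ lies strictly between $p^2$ and $p^3$. The value $|G_3|=p^n$ is attained for every odd $p$ and even $n$ by groups built over the field with $p^{n/2}$ elements (Example~\ref{ex:subfield}), and whenever $|G_3|$ is a power of $p^{n/2}$ the bound follows from Theorem~\ref{thm:DS}. The first case left over is $n=4$, $|G_3|=p^5$, and it occurs.

\begin{theorem}\label{thm:main}
There is a Camina group $G$ of class $3$ with $|G:G'|=3^8$, $|G':G_3|=3^4$ and $|G_3|=3^5$. Thus $p^n=3^4<|G_3|<3^6=p^{3n/2}$, and the MacDonald bound fails.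
\end{theorem}

\begin{corollary}\label{cor:minimal}
A Camina group of class $3$ with $|G_3|>p^n$ has $n\ge4$ and $|G|\ge3^{17}$, and the group of Theorem~\ref{thm:main} attains both bounds. For $p=3$ and $n=4$ the possible orders $|G_3|$ are exactly $3,3^2,\dots,3^5$; in particular the inequality $|G_3|<p^{3n/2}$ is best possible there.
\end{corollary}

The group comes from a construction whose input is linear algebra. Let $p$ be an odd prime, $F=\mathbb{F}_{p^n}$ and $\operatorname{Tr}=\operatorname{Tr}_{F/\mathbb{F}_p}$.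

\begin{definition}\label{def:admissible}
An \emph{admissible pair of dimension $m\geq 1$ over $F$} consists of an $m$-dimensional $\mathbb{F}_p$-subspace $A$ of $F^2$ and a family $(\gamma_u)_{u\in A}$ of alternating $\mathbb{F}_p$-bilinear forms $F^2\times F^2\to\mathbb{F}_p$, depending $\mathbb{F}_p$-linearly on $u$, such that the restriction of $\gamma_u$ to $Fu\times Fu$ is nondegenerate for every $u\in A\setminus\{0\}$.
\end{definition}

Every admissible pair gives a Camina group of class $3$. Beyond the MacDonald bound the converse holds as well.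

\begin{theorem}\label{thm:class}
Let $p$ be an odd prime, $F=\mathbb{F}_{p^n}$ and $m>n\ge1$. The following are equivalent.
\begin{enumerate}
\item[(i)] There is a Camina group of class $3$ with $|G:G'|=p^{2n}$ and $|G_3|=p^m$.
\item[(ii)] There is an admissible pair of dimension $m$ over $F$.
\end{enumerate}
Moreover, for every $G$ as in {\rm(i)} there are an admissible pair $(A,\gamma)$ of dimension $m$ and identifications $G/G'=F^2$, $G'/G_3=F$, $G_3=A^*$ under which the commutator maps are $\det\colon F^2\times F^2\to F$ and $(w,v)\mapsto\bigl(u\mapsto\operatorname{Tr}(w\det(u,v))\bigr)$. Also $m-n\le\dim_{\mathbb{F}_p}(A\cap Fu)\le n/2$ for every $u\in F^2\setminus\{0\}$.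
\end{theorem}

Section~\ref{sec:construction} builds the group from an admissible pair. Section~\ref{sec:hermitian} reduces admissibility, for families coming from Hermitian forms, to the nonvanishing of a cubic map, and Section~\ref{sec:example} verifies this by hand for one family over $\mathbb{F}_{81}$, which proves Theorem~\ref{thm:main} and Corollary~\ref{cor:minimal}. Section~\ref{sec:classification} proves Theorem~\ref{thm:class}.

\section{Standard facts}\label{sec:facts}

\emph{Commutators.} In any group $[h,g]=[g,h]^{-1}$ and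
\begin{equation}\label{eq:expand}
[gh,k]=[g,k]\,[[g,k],h]\,[h,k].
\end{equation}
The terms of the lower central series satisfy $[G_i,G_j]\le G_{i+j}$, where $G_1=G$ and $G_2=G'$. Let $G$ have class $3$. Then $G_3$ is central and $G'$ is abelian, and \eqref{eq:expand} shows that commutation induces biadditive maps $G/G'\times G/G'\to G'/G_3$ and $G'/G_3\times G/G'\to G_3$. The Hall--Witt identity becomes $[[a,b],c]\,[[b,c],a]\,[[c,a],b]=1$.

\begin{lemma}\label{lem:quotient}
Let $G$ be a Camina group of class $3$ and let $N\le G'$ be a normal subgroup of $G$ that does not contain $G_3$. Then $G/N$ is a Camina group of class $3$ with the same $p$ and $n$.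
\end{lemma}

\begin{proof}
We have $(G/N)'=G'/N$, so \eqref{eq:camina} passes to $G/N$ and $|G/N:(G/N)'|=|G:G'|$; and $(G/N)_3=G_3N/N\neq1$.
\end{proof}

\emph{Traces and duality.} Every $\mathbb{F}_p$-linear map $F\to\mathbb{F}_p$ is $s\mapsto\operatorname{Tr}(\theta s)$ for a unique $\theta\in F$; in particular $\operatorname{Tr}(\theta F)=0$ forces $\theta=0$. Hence $(u,v)\mapsto\operatorname{Tr}\det(u,v)$ is a nondegenerate $\mathbb{F}_p$-bilinear form on $F^2$. For $u\neq 0$ we have $\det(u,v)=0$ if and only if $v\in Fu$. For an $\mathbb{F}_p$-space $A$ we write $A^*=\operatorname{Hom}(A,\mathbb{F}_p)$; a subspace of $A^*$ is proper if and only if all its elements vanish at some nonzero $u\in A$.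

\emph{Pfaffians.} A space with a nondegenerate alternating form has even dimension. For even $n$ there is a homogeneous polynomial $\operatorname{Pf}$ of degree $n/2$ in the entries of an alternating $n\times n$ matrix whose square is the determinant.

\emph{Chevalley--Warning theorem.} If polynomials $f_1,\dots,f_r$ in $k$ variables over $\mathbb{F}_p$ vanish at $0$ and $\sum\deg f_j<k$, then they have a common zero in $\mathbb{F}_p^k\setminus\{0\}$.

\section{From admissible pairs to Camina groups}\label{sec:construction}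

\subsection{The two sources of commutators in $G_3$}
Let $V=F^2$. We look for a central extension of the Heisenberg group over $F$ by an $\mathbb{F}_p$-space $U$, which will be $G_3$. The commutator of an element $w\in F=G'/G_3$ with an element over $v\in V$ has to be compatible with the Hall--Witt identity. Any three vectors of $V$ satisfy
\begin{equation}\label{eq:cramer}
\det(a,b)\,c+\det(b,c)\,a+\det(c,a)\,b=0,
\end{equation}
since each coordinate of the left side is the expansion of a $3\times3$ determinant with a repeated row. So we may take this commutator to be $\pi(wv)$ for any $\mathbb{F}_p$-linear surjection $\pi\colon V\to U$. It is convenient to describe $\pi$ by its dual: for an $\mathbb{F}_p$-subspace $A\le V$ put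
\[
U=A^*,\qquad \pi\colon V\to U,\qquad \pi(v)(u)=\operatorname{Tr}\det(u,v).
\]
The map $\pi$ is surjective, being dual to the injection $A\to V^*$, $u\mapsto\operatorname{Tr}\det(u,\cdot)$.

Let $g$ lie over $v\ne0$. By \eqref{eq:camina} every element of $U$ must be a commutator $[g,h]$, and such an $h$ lies over a vector in $Fv$. The elements $h\in G'$ contribute $\pi(Fv)$. An element $u\in A$ is killed by $\pi(Fv)$ exactly when $\operatorname{Tr}(s\det(u,v))=0$ for all $s\in F$, that is, when $u\in Fv$. So $\pi(Fv)=U$ if $A\cap Fv=0$, and $\pi(Fv)$ falls short otherwise. The remedy is to add to the commutator an alternating map $\gamma\colon V\times V\to U$; it does not change the maps between the factors of the lower central series. Such a map is the same as a linear family of forms, via $\gamma(v,v')(u)=\gamma_u(v,v')$, and Definition~\ref{def:admissible} says what is needed of it.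

\begin{lemma}\label{lem:fill}
If $(A,\gamma)$ is admissible, then $\gamma(v,Fv)+\pi(Fv)=U$ for every $v\in V\setminus\{0\}$.
\end{lemma}

\begin{proof}
Otherwise some $u\in A\setminus\{0\}$ is killed by both subspaces. As shown above, $u\in Fv$, so $Fu=Fv$. Then $\gamma_u(v,Fu)=0$ with $0\ne v\in Fu$, which contradicts nondegeneracy.
\end{proof}

\begin{example}\label{ex:small}
Let $F=\mathbb{F}_9=\mathbb{F}_3(i)$ with $i^2=-1$, so $n=2$, and let $A=\mathbb{F}_3^2\subset F^2$. For $s=s_1+is_2$ and $t=t_1+it_2$ put $\langle s,t\rangle=s_1t_2-s_2t_1$, a nondegenerate alternating form on $F$. For $u=(x,y)\in A$ define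
\[
\gamma_u\bigl((X,Y),(X',Y')\bigr)=x\,\langle X,X'\rangle+(y-x)\,\langle Y,Y'\rangle .
\]
Since $x,y\in\mathbb{F}_3$, we get $\gamma_u(su,tu)=(x^3-xy^2+y^3)\langle s,t\rangle$. At $(1,0)$, $(0,1)$, $(1,1)$, $(1,-1)$ the cubic takes the values $1,1,1,-1$, and it is odd, so it vanishes only at $0$ and the pair is admissible. Lemma~\ref{lem:fill} can be seen directly. For $v=(1,i)$ we have $A\cap Fv=0$, and $\pi(Fv)=U$ with no help from $\gamma$. For $v=(1,0)$ we have $\pi(sv)(u)=-y\operatorname{Tr}(s)$, so $\pi(Fv)$ is only the line spanned by the functional $u\mapsto y$; but $\gamma(v,tv)(u)=t_2x$ supplies the functional $u\mapsto x$. Proposition~\ref{prop:construction} turns this pair into a Camina group of order $3^{4+2+2}$.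
\end{example}

In this example $A$ meets four of the ten $F$-lines. When $m>n$ it meets all of them, and the intersections cannot be large.

\begin{lemma}\label{lem:pfaffian}
Let $(A,\gamma)$ be an admissible pair of dimension $m$. Then $n$ is even, and $m-n\le\dim_{\mathbb{F}_p}(A\cap Fu)\le n/2$ for every $u\in V\setminus\{0\}$.
\end{lemma}

\begin{proof}
For $0\neq u'\in A$ the $n$-dimensional space $Fu'$ carries a nondegenerate alternating form, so $n$ is even. The lower bound holds because $A$ and $Fu$ have dimensions $m$ and $n$ in a space of dimension $2n$. For the upper bound let $k=\dim(A\cap Fu)\geq 1$ and fix an $\mathbb{F}_p$-basis of $Fu$. The entries of the matrix of $\gamma_{u'}$ on $Fu$ are linear in the $k$ coordinates of $u'\in A\cap Fu$, so its Pfaffian is a homogeneous polynomial of degree $n/2$ in them. For $u'\neq0$ we have $Fu'=Fu$, so the Pfaffian does not vanish. By the Chevalley--Warning theorem $k\le n/2$.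
\end{proof}

The lemma gives $m\le 3n/2$, so the exponent in Theorem~\ref{thm:DS} is already visible at this level, though not the strict inequality.

\subsection{The group}

\begin{proposition}\label{prop:construction}
Let $p$ be odd and let $(A,\gamma)$ be an admissible pair of dimension $m\ge1$ over $F=\mathbb{F}_{p^n}$. Then there is a Camina group $G$ of class $3$ with $|G:G'|=p^{2n}$, $|G':G_3|=p^n$ and $|G_3|=p^m$.
\end{proposition}

\begin{proof}
On the set $G=V\times F\times U$ define, for $g_j=(v_j,w_j,\xi_j)$ and $v_j=(x_j,y_j)$,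
\[
g_1g_2=\bigl(v_1+v_2,\ w_1+w_2+x_1y_2,\ \xi_1+\xi_2+\pi(w_1v_2)+C(v_1,v_2)\bigr),
\]
where $C=\pi\circ P+\frac12\gamma$ and
\[
P(v_1,v_2)=\bigl(x_1x_2y_2+\tfrac12x_1^2y_2,\ \tfrac12x_1y_2^2\bigr)\in V .
\]
The term $\pi(w_1v_2)$ produces the required commutators between $G'$ and $G$ but is not associative by itself; $P$ corrects this.

\emph{Associativity.} The first two components are those of the Heisenberg group. The terms of the third components of $(g_1g_2)g_3$ and $g_1(g_2g_3)$ that involve $w_j$ or $\xi_j$ agree, and what remains to be shown is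
\begin{equation}\label{eq:cocycle}
C(v_2,v_3)-C(v_1+v_2,v_3)+C(v_1,v_2+v_3)-C(v_1,v_2)=\pi(x_1y_2v_3).
\end{equation}
The biadditive map $\frac12\gamma$ contributes $0$ to the left side. For the first coordinate of $P$, the first two terms give $-x_1x_3y_3-\frac12x_1^2y_3-x_1x_2y_3$ and the last two give $x_1x_2y_3+x_1x_3y_2+x_1x_3y_3+\frac12x_1^2y_3$; the sum is $x_1y_2x_3$. For the second coordinate the sum is $-\frac12x_1y_3^2+\frac12x_1(2y_2y_3+y_3^2)=x_1y_2y_3$. This proves \eqref{eq:cocycle}. The element $(0,0,0)$ is an identity, and $g_1g_2=(0,0,0)$ can be solved successively for $v_2$, $w_2$, $\xi_2$. So $G$ is a group.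

\emph{Commutators.} Let $M=\{(0,w,\xi)\}$, the kernel of the projection $G\to V$. We have $(v,w,\xi)(0,w',\xi')=(v,w+w',\xi+\xi')$; in particular $M$ is elementary abelian. Comparing components in $g_1g_2=g_2g_1[g_1,g_2]$ and writing $D=\det(v_1,v_2)$, we get $[g_1,g_2]=(0,D,\xi')$ with
\[
\xi'=\pi\bigl(w_1v_2-w_2v_1+P(v_1,v_2)-P(v_2,v_1)\bigr)+\gamma(v_1,v_2).
\]
Now
\[
P(v_1,v_2)-P(v_2,v_1)=\tfrac12D\,(v_1+v_2)+\tfrac12x_2y_2v_1-\tfrac12x_1y_1v_2 :
\]
on both sides the first coordinate is $\frac12x_1^2y_2+x_1x_2y_2-x_1x_2y_1-\frac12x_2^2y_1$ and the second is $\frac12x_1y_2^2-\frac12x_2y_1^2$. With $\hat w_j=w_j-\frac12x_jy_j$ we obtain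
\begin{equation}\label{eq:commutator}
[g_1,g_2]=\Bigl(0,\ D,\ \pi\bigl(\hat w_1v_2-\hat w_2v_1+\tfrac12D(v_1+v_2)\bigr)+\gamma(v_1,v_2)\Bigr).
\end{equation}

\emph{The Camina property.} Since $G/M\cong V$ is abelian, $G'\le M$. Let $g_1\notin M$, so $v_1\ne0$, and let $(0,w_0,\xi_0)\in M$. Choose $v_0$ with $\det(v_1,v_0)=w_0$ and let $g_2=(v_0+tv_1,w_2,0)$ with $t,w_2\in F$. By \eqref{eq:commutator},
\[
[g_1,g_2]=\bigl(0,\ w_0,\ \xi_{0}'+\gamma(v_1,tv_1)+\pi(sv_1)\bigr),\qquad s=t(\hat w_1+\tfrac12w_0)-\hat w_2,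
\]
where $\xi_0'=\pi\bigl(\hat w_1v_0+\frac12w_0(v_1+v_0)\bigr)+\gamma(v_1,v_0)$ does not depend on $t$ and $w_2$. For fixed $t$, the element $s$ runs through $F$ as $w_2$ does. By Lemma~\ref{lem:fill} the third component takes every value in $U$, in particular $\xi_0$. So $\{[g_1,h]:h\in G\}=M$ for all $g_1\notin M$. This gives $G'=M$ and \eqref{eq:camina}.

\emph{The class.} For $g_1\in M$ formula \eqref{eq:commutator} reads $[g_1,g_2]=(0,0,\pi(w_1v_2))$. As $\pi$ is surjective, $G_3=\{(0,0,\xi)\}\cong U\neq0$, and $G_4=1$. The orders follow.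
\end{proof}

\begin{remark}
The asymmetric shape of $P$ is what makes the proof work for $p=3$. Write $D_{jk}=\det(v_j,v_k)$. If one takes the second component $w_1+w_2+\frac12D_{12}$ and tries $P=D_{12}(\lambda v_1+\mu v_2)$, the analogue of \eqref{eq:cocycle} in $V$ is $-\lambda D_{23}v_1+(\mu-\lambda)D_{13}v_2+(\mu-\frac12)D_{12}v_3=0$. By \eqref{eq:cramer}, $D_{12}v_3=D_{13}v_2-D_{23}v_1$, so $\lambda+\mu=\frac12=2\mu-\lambda$ and $6\lambda=1$.
\end{remark}

\section{Hermitian families}\label{sec:hermitian}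

To test admissibility one has to show that an $n\times n$ alternating matrix is nonsingular for each nonzero $u\in A$. We restrict to families for which the form on $Fu$ is governed by a single scalar, as in Example~\ref{ex:small}. Let $n$ be even, let $K$ be the subfield of $F$ with $p^{n/2}$ elements, and let $c^*=c^{p^{n/2}}$ be the nontrivial automorphism of $F$ over $K$. Fix $\delta\ne0$ with $\delta^*=-\delta$ (take $\delta=c-c^*$ with $c\notin K$).

\begin{lemma}\label{lem:hermitian}
Let $A\neq0$ be an $\mathbb{F}_p$-subspace of $F^2$, and let $a,d\colon A\to K$ and $b\colon A\to F$ be $\mathbb{F}_p$-linear. For $u\in A$, $v=(X,Y)$ and $v'=(X',Y')$ put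
\[
H_u(v,v')=a(u)\,YY'^*+d(u)\,XX'^*+b(u)\,XY'^*+b(u)^*\,YX'^*,
\]
$\gamma_u(v,v')=\operatorname{Tr}\bigl(\delta H_u(v,v')\bigr)$ and $B(u)=H_u(u,u)$. If $B(u)\ne0$ for all $u\in A\setminus\{0\}$, then $(A,\gamma)$ is admissible.
\end{lemma}

\begin{proof}
The form $\gamma_u$ is $\mathbb{F}_p$-bilinear and linear in $u$. The element $c=H_u(v,v)$ is fixed by $*$, so $c\in K$ and $\operatorname{Tr}_{F/K}(\delta c)=c(\delta+\delta^*)=0$; since $\operatorname{Tr}=\operatorname{Tr}_{K/\mathbb{F}_p}\circ\operatorname{Tr}_{F/K}$, the form $\gamma_u$ is alternating. For $s,t\in F$ we have $\gamma_u(su,tu)=\operatorname{Tr}(\delta B(u)\,st^*)$. If $B(u)\ne0$ and $s\neq0$, this is nonzero for some $t$, because $t^*$ runs through $F$.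
\end{proof}

\begin{example}\label{ex:subfield}
Let $A=K^2$, so $m=n$, and let $t^3+c_2t^2+c_1t+c_0$ be an irreducible cubic over $K$. For $u=(x,y)\in A$ take $d=x+c_2y$, $a=c_1x+c_0y$, $b=0$. Then $B(u)=x^3+c_2x^2y+c_1xy^2+c_0y^3$ vanishes only at $0$. So for every odd $p$ and even $n$ there is a Camina group of class $3$ with $|G_3|=p^n$. Example~\ref{ex:small} is the case $K=\mathbb{F}_3$, $\delta=-i$, with the cubic $t^3-t+1$.
\end{example}

In $\mathbb{F}_p$-coordinates, $B\colon A\to K$ is a system of $n/2$ cubic forms in $m$ variables, and the Chevalley--Warning theorem forces a nontrivial common zero only when $m>3n/2$. This leaves room above $m=n$. For $n=4$ and $m=5$ we need two cubic forms in five variables without a nontrivial common zero; the space $A$ has odd dimension, so it is not a $K$-subspace, and $a$, $b$, $d$ will be linear only over the prime field.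

\section{An admissible pair of dimension $5$ over $\mathbb{F}_{81}$}\label{sec:example}

\subsection{The data}
Let $K=\mathbb{F}_9=\mathbb{F}_3(i)$ with $i^2=-1$, and write $\bar c=c^3$ for $c\in K$, so $\bar{i}=-i$. For $c=c_1+ic_2$ with $c_1,c_2\in\mathbb{F}_3$ put $\operatorname{Re}c=c_1$ and $\operatorname{Im}c=c_2$. All computations are modulo $3$ and use
\[
(1+i)^2=-i,\qquad (1-i)^2=i,\qquad (1+i)(1-i)=-1,\qquad (1+i)^3=1-i .
\]
Since $(1+i)^4=-1$, the element $1+i$ is not a square in $K$. Let $F=\mathbb{F}_{81}=K(\delta)$ with $\delta^2=1+i$. Here $c^*=c^9$, and $\delta^*=\delta(1+i)^4=-\delta$. For $\alpha,\beta\in K$ and $z\in\mathbb{F}_3$ put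
\[
u(\alpha,\beta,z)=(x,y),\qquad x=\bar\alpha+iz+\delta\bar\beta,\qquad y=\alpha-(1+i)\delta\beta .
\]
This map is $\mathbb{F}_3$-linear, and it is injective because $y$ determines $\alpha,\beta$ and then $x$ determines $z$. Its image $A$ has dimension $5$. Define $a,d\colon A\to K$ and $b=b_0+\delta b_1\colon A\to F$ by
\begin{align*}
a&=(-1+i)\bar\alpha+(1+i)\beta+i\bar\beta+z,\\
d&=-i\alpha+(1-i)\bar\alpha-(1-i)\beta+i\bar\beta-z,\\
b_0&=(1-i)\alpha+\bar\alpha-i\beta-(1+i)\bar\beta+(1+i)z,\\
b_1&=\alpha-\bar\alpha-\beta+\bar\beta-(1+i)z.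
\end{align*}

\begin{proposition}\label{prop:nonvanishing}
For these data $B(u)\ne0$ for all $u\in A\setminus\{0\}$.
\end{proposition}

There are $242$ nonzero vectors, or $121$ up to sign. What makes the check short is the shape of $\operatorname{Re}B$: for $z=1$ it depends on two coordinates only and never vanishes, and for $z=0$ it can be solved for one coordinate, which leaves few points at which to evaluate $\operatorname{Im}B$.

\subsection{Expansion of $B$}
We have $B=a\,yy^*+d\,xx^*+\operatorname{Tr}_{F/K}(b\,xy^*)$. From $y^*=\alpha+(1+i)\delta\beta$ and $x^*=\bar\alpha+iz-\delta\bar\beta$,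
\[
yy^*=\alpha^2-(1-i)\beta^2,\qquad xx^*=\bar\alpha^2-(1+i)\bar\beta^2-i\bar\alpha z-z^2,
\]
and $xy^*=h_0+\delta h_1$ with
\[
h_0=\alpha\bar\alpha-i\beta\bar\beta+i\alpha z,\qquad h_1=\alpha\bar\beta+(1+i)\bar\alpha\beta-(1-i)\beta z .
\]
Since $\operatorname{Tr}_{F/K}(c_0+\delta c_1)=2c_0=-c_0$ for $c_0,c_1\in K$, we get
\[
B=a\,yy^*+d\,xx^*-b_0h_0-(1+i)b_1h_1.
\]
The four summands, ordered by powers of $z$, are
\begin{align*}
a\,yy^*={}&-(1-i)\alpha^2\bar\alpha+(1+i)\alpha^2\beta+i\alpha^2\bar\beta+i\bar\alpha\beta^2+\beta^3-(1+i)\beta^2\bar\beta\\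
&+z\bigl[\alpha^2-(1-i)\beta^2\bigr],\\[2pt]
d\,xx^*={}&-i\alpha\bar\alpha^2+(1-i)\bar\alpha^3-(1-i)\bar\alpha^2\beta+i\bar\alpha^2\bar\beta-(1-i)\alpha\bar\beta^2+\bar\alpha\bar\beta^2\\
&-\beta\bar\beta^2+(1-i)\bar\beta^3+z\bigl[-\alpha\bar\alpha+(1-i)\bar\alpha^2+(1+i)\bar\alpha\beta+\bar\alpha\bar\beta+(1+i)\bar\beta^2\bigr]\\
&+z^2\bigl[i\alpha-(1+i)\bar\alpha+(1-i)\beta-i\bar\beta\bigr]+z^3,\\[2pt]
-b_0h_0={}&-(1-i)\alpha^2\bar\alpha-\alpha\bar\alpha^2+i\alpha\bar\alpha\beta+(1+i)\alpha\bar\alpha\bar\beta+(1+i)\alpha\beta\bar\beta+i\bar\alpha\beta\bar\beta\\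
&+\beta^2\bar\beta+(1-i)\beta\bar\beta^2\\
&+z\bigl[-(1+i)\alpha^2-(1-i)\alpha\bar\alpha-\alpha\beta-(1-i)\alpha\bar\beta-(1-i)\beta\bar\beta\bigr]+z^2(1-i)\alpha,\\[2pt]
-(1+i)b_1h_1={}&-(1+i)\alpha^2\bar\beta+(1+i)\alpha\bar\alpha\bar\beta+(1+i)\alpha\beta\bar\beta-(1+i)\alpha\bar\beta^2\\
&+i\alpha\bar\alpha\beta-i\bar\alpha^2\beta-i\bar\alpha\beta^2+i\bar\alpha\beta\bar\beta\\
&+z\bigl[-\alpha\beta-(1+i)\bar\alpha\beta+\beta^2-\beta\bar\beta-i\alpha\bar\beta\bigr]+z^2(1+i)\beta .
\end{align*}
Adding them gives $B=B_0+zB_1+z^2B_2+z^3$ with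
\begin{align*}
B_1={}&-i\alpha^2+(1-i)\bar\alpha^2+(1+i)\alpha\bar\alpha+i\beta^2+(1+i)\bar\beta^2+(1+i)\beta\bar\beta\\
&+\alpha\beta+\bar\alpha\bar\beta-\alpha\bar\beta,\\
B_2={}&\alpha-(1+i)\bar\alpha-\beta-i\bar\beta .
\end{align*}
We record $B_0$ by pairs of conjugate monomials, because
\begin{equation}\label{eq:pairs}
\operatorname{Re}(c\mu+c'\bar\mu)=\operatorname{Re}\bigl((c+\overline{c'})\mu\bigr),\qquad \operatorname{Im}(c\mu+c'\bar\mu)=\operatorname{Im}\bigl((c-\overline{c'})\mu\bigr).
\end{equation}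
In the table $c$ and $c'$ are the coefficients of $\mu$ and $\bar\mu$ in $B_0$; on $K$ we have $\bar\alpha^3=\alpha$, $\bar\beta^3=\beta$ and $\beta^3=\bar\beta$.
\[
\begin{array}{c|cc|cc}
\mu & c & c' & c+\overline{c'} & c-\overline{c'}\\ \hline
\alpha^2\bar\alpha & 1-i & -1-i & 0 & -1+i\\
\bar\alpha^3=\alpha & 1-i & 0 & 1-i & 1-i\\
\alpha^2\beta & 1+i & i & 1 & 1-i\\
\alpha^2\bar\beta & -1 & -1 & 1 & 0\\
\alpha\bar\alpha\beta & -i & -1-i & -1 & 1+i\\
\alpha\bar\beta^2 & 1 & 0 & 1 & 1\\
\bar\alpha\bar\beta^2 & 1 & 0 & 1 & 1\\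
\alpha\beta\bar\beta & -1-i & -i & -1 & -1+i\\
\beta^2\bar\beta & -i & -i & 0 & i\\
\bar\beta^3=\beta & 1-i & 1 & -1-i & -i
\end{array}
\]

\subsection{Real and imaginary parts}
Write $\alpha=\alpha_1+i\alpha_2$ and $\beta=\beta_1+i\beta_2$. Then $\alpha+\bar\alpha=-\alpha_1$, $\alpha\bar\alpha=\alpha_1^2+\alpha_2^2$, $\alpha^2=(\alpha_1^2-\alpha_2^2)-i\alpha_1\alpha_2$, and likewise for $\beta$.

By the fourth column of the table, $\operatorname{Re}B_0$ is the real part of
\[
\alpha^2(\beta+\bar\beta)-\alpha\bar\alpha\beta+(\alpha+\bar\alpha)\bar\beta^2-\alpha\beta\bar\beta+(1-i)\alpha-(1+i)\beta .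
\]
The first two terms give $-\beta_1(\alpha_1^2-\alpha_2^2)-\beta_1(\alpha_1^2+\alpha_2^2)=\alpha_1^2\beta_1$, the next two give $-\alpha_1(\beta_1^2-\beta_2^2)-\alpha_1(\beta_1^2+\beta_2^2)=\alpha_1\beta_1^2$, and the last two give $\alpha_1+\alpha_2-\beta_1+\beta_2$. By \eqref{eq:pairs}, $\operatorname{Re}B_1$ is the real part of $\alpha^2+\alpha\bar\alpha+\beta^2+\beta\bar\beta-\alpha(\beta+\bar\beta)$, which is $-\alpha_1^2-\beta_1^2+\alpha_1\beta_1$. Finally $\operatorname{Re}B_2=\alpha_1-(\alpha_1+\alpha_2)-\beta_1-\beta_2$. Therefore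
\begin{equation}\label{eq:real}
\begin{split}
\operatorname{Re}B={}&\alpha_1^2\beta_1+\alpha_1\beta_1^2+\alpha_1+\alpha_2-\beta_1+\beta_2\\
&-z(\alpha_1^2+\beta_1^2-\alpha_1\beta_1)-z^2(\alpha_2+\beta_1+\beta_2)+z^3 .
\end{split}
\end{equation}
The imaginary part is needed only for $z=0$. We go through the last column of the table, using $t^3=t$ on $\mathbb{F}_3$:
\begin{align*}
\operatorname{Im}\bigl((-1+i)\alpha^2\bar\alpha+(1-i)\alpha\bigr)&=(\alpha_1^2+\alpha_2^2-1)(\alpha_1-\alpha_2)=\alpha_1\alpha_2^2-\alpha_1^2\alpha_2,\\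
\operatorname{Im}\bigl((1-i)\alpha^2\beta\bigr)&=(\alpha_1^2-\alpha_2^2)(\beta_2-\beta_1)-\alpha_1\alpha_2(\beta_1+\beta_2),\\
\operatorname{Im}\bigl((1+i)\alpha\bar\alpha\beta\bigr)&=(\alpha_1^2+\alpha_2^2)(\beta_1+\beta_2),\\
\operatorname{Im}\bigl((\alpha+\bar\alpha)\bar\beta^2\bigr)&=-\alpha_1\beta_1\beta_2,\\
\operatorname{Im}\bigl((-1+i)\alpha\beta\bar\beta\bigr)&=(\beta_1^2+\beta_2^2)(\alpha_1-\alpha_2),\\
\operatorname{Im}\bigl(i\beta^2\bar\beta-i\beta\bigr)&=(\beta_1^2+\beta_2^2-1)\beta_1=\beta_1\beta_2^2 .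
\end{align*}
The second and third lines add up to $-\alpha_1^2\beta_2-\alpha_2^2\beta_1-\alpha_1\alpha_2(\beta_1+\beta_2)$. Hence
\begin{equation}\label{eq:imag}
\begin{split}
\operatorname{Im}B_0={}&\alpha_1\alpha_2^2-\alpha_1^2\alpha_2+\beta_1\beta_2^2-\alpha_1^2\beta_2-\alpha_2^2\beta_1\\
&+(\beta_1^2+\beta_2^2)(\alpha_1-\alpha_2)-\alpha_1\alpha_2(\beta_1+\beta_2)-\alpha_1\beta_1\beta_2 .
\end{split}
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:nonvanishing}]
Since $H_{-u}=-H_u$, we have $B(-u)=-B(u)$, so $u$ may be replaced by $-u$.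

Let $z\ne0$; we may take $z=1$. In \eqref{eq:real} the variables $\alpha_2$ and $\beta_2$ cancel, and
\[
\operatorname{Re}B=\alpha_1^2\beta_1+\alpha_1\beta_1^2+\alpha_1\beta_1-\alpha_1^2-\beta_1^2+\alpha_1+\beta_1+1 .
\]
This is symmetric in $\alpha_1,\beta_1$, and its values at $(0,0)$, $(1,0)$, $(-1,0)$, $(1,1)$, $(1,-1)$, $(-1,-1)$ are $1,1,-1,1,1,-1$. So $B\neq0$.

Let $z=0$. By \eqref{eq:real}, $\operatorname{Re}B=0$ if and only if $\beta_2=\beta_1-\alpha_1-\alpha_2-\alpha_1\beta_1(\alpha_1+\beta_1)$. Up to sign, $(\alpha_1,\beta_1)$ is one of five pairs. For each pair the table lists \eqref{eq:imag} as a polynomial in $s=\alpha_2$ and $t=\beta_2$, the value of $t$ for which $\operatorname{Re}B=0$, and the resulting values of $\operatorname{Im}B$.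
\[
\begin{array}{c|c|c|ccc}
(\alpha_1,\beta_1)&\operatorname{Im}B& t & s=0 & s=1 & s=-1\\ \hline
(0,0) & -st^2 & -s & (u=0) & -1 & 1\\
(1,0) & s^2-s-t+t^2-st-st^2 & -1-s & -1 & 1 & -1\\
(0,1) & t^2-s^2-s-st^2 & 1-s & 1 & 1 & -1\\
(1,-1) & 1-s-s^2-st-st^2 & 1-s & 1 & -1 & 1\\
(1,1) & 1+t-t^2-st-st^2 & 1-s & 1 & 1 & -1
\end{array}
\]
So $\operatorname{Im}B\ne0$ whenever $\operatorname{Re}B=0$ and $u\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:nonvanishing} and Lemma~\ref{lem:hermitian} there is an admissible pair of dimension $5$ over $\mathbb{F}_{3^4}$. Apply Proposition~\ref{prop:construction}.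
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:minimal}]
Let $|G_3|=p^m$ with $m\geq n+1$. By Theorem~\ref{thm:DS}, $n$ is even and $m\le 3n/2-1$. Hence $n\ge4$, $m\ge5$ and $|G|=p^{3n+m}\ge3^{17}$, and the group of Theorem~\ref{thm:main} has $n=4$ and order $3^{8+4+5}$. For $p=3$, $n=4$, Theorem~\ref{thm:DS} allows only $|G_3|=3^k$ with $1\le k\le5$. In the group of Theorem~\ref{thm:main}, $G_3$ is central and elementary abelian of order $3^5$; its quotients by the proper subgroups of $G_3$ realize every such $k$, by Lemma~\ref{lem:quotient}.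
\end{proof}

\section{Groups beyond the MacDonald bound}\label{sec:classification}

The implication (ii)$\Rightarrow$(i) of Theorem~\ref{thm:class} is Proposition~\ref{prop:construction}. For the rest let $G$ be a Camina group of class $3$ with $|G:G'|=p^{2n}$ and $|G_3|=p^m$, so that $|G':G_3|=p^n$ by Theorem~\ref{thm:DS}. We have to find in $G$ first vector spaces over $\mathbb{F}_p$, then the field $F$, then $A$, and finally the forms $\gamma_u$. The hypothesis $m>n$ enters only in Lemma~\ref{lem:spread}.

\subsection{Reduction to linear algebra}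

\begin{lemma}\label{lem:elementary}
The groups $G/G'$, $G'/G_3$, $G_3$ and $G'$ are elementary abelian.
\end{lemma}

\begin{proof}
Let $H=G/G_3$. It satisfies \eqref{eq:camina}, $H'\neq1$ is central, and $[x^p,g]=[x,g]^p$ in $H$. Let $x\in H\setminus H'$. If $x^p\notin H'$, then every element of $H'$ has the form $[x^p,g]=[x,g]^p$, so $H'=(H')^p$, which is impossible for a nontrivial abelian $p$-group. So $x^p\in H'$, and $G/G'$ is elementary abelian. Every element of $H'$ is some $[x,g]$, and $[x,g]^p=[x^p,g]=1$, so $G'/G_3$ is elementary abelian. The abelian group $G_3$ is generated by the elements $[y,g]$ with $y\in G'$, and $[y,g]^p=[y,g^p]=1$ because $g^p\in G'$ and $G'$ is abelian.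

It remains to exclude elements of order $p^2$ in $G'$. Let $N$ be a subgroup of index $p$ in $G_3$ and $\bar G=G/N$. The map $\tau\colon\bar G'\to\bar G_3\cong\mathbb{F}_p$, $w\mapsto w^p$, is a homomorphism that is trivial on $\bar G_3$. Suppose $\tau\neq0$. Then $\langle x,g\rangle=\tau([x,g])$ defines a bilinear form on $G/G'$, and it is nondegenerate by \eqref{eq:camina}. So the functionals $\langle x,\cdot\rangle$ are $p^{2n}$ in number. Induction on $k$ with \eqref{eq:expand} gives $[x^k,g]=[x,g]^k[[x,g],x]^{\binom k2}$. As $p$ is odd, $p$ divides $\binom p2$, and so $\langle x,g\rangle=[x^p,g]$ with $x^p\in\bar G'$. But the functional $g\mapsto[w,g]$, for $w\in\bar G'$, depends only on $w\bar G_3$, so there are at most $p^n$ of these, a contradiction. Hence $(G')^p\le N$ for every such $N$. The subgroups $N$ intersect trivially, so $(G')^p=1$.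
\end{proof}

\begin{lemma}\label{lem:second}
For every $y\in G'\setminus G_3$ we have $\{[y,g]:g\in G\}=G_3$.
\end{lemma}

\begin{proof}
The set in question is the image of the homomorphism $g\mapsto[y,g]$. If it is a proper subgroup of $G_3$, it lies in a subgroup $N$ of index $p$. Then the image of $y$ in $\bar G=G/N$ is central, so $Y=\bar G'\cap Z(\bar G)$ properly contains $\bar G_3$. Since $Y$ is elementary abelian, there is a subgroup $1\ne E\le Y$ with $E\cap\bar G_3=1$. By Lemma~\ref{lem:quotient}, $\bar G/E$ is a Camina group of class $3$ with the same $n$, but $|(\bar G/E)':(\bar G/E)_3|=p^n/|E|$. This contradicts Theorem~\ref{thm:DS}.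
\end{proof}

Write $V=G/G'$, $W=G'/G_3$, $U=G_3$ additively; they are $\mathbb{F}_p$-spaces of dimensions $2n$, $n$, $m$. Commutation gives bilinear maps $D\colon V\times V\to W$, which is alternating, and $\rho\colon W\times V\to U$. By \eqref{eq:camina}, Lemma~\ref{lem:second} and the Hall--Witt identity,
\begin{gather}
D(v,V)=W\ \text{ for } v\ne0,\qquad \rho(w,V)=U\ \text{ for } w\ne0,\label{eq:onto}\\
\rho(D(a,b),c)+\rho(D(b,c),a)+\rho(D(c,a),b)=0.\label{eq:jacobi}
\end{gather}

\subsection{The field}
In the model $D=\det$, the $F$-line through $v$ is the set of vectors $v'$ with $D(v,v')=0$. So for $v\neq0$ we put $v^\perp=\{v'\in V:D(v,v')=0\}$, which has dimension $n$ by \eqref{eq:onto}. Call a subspace $Z$ \emph{isotropic} if $D(Z,Z)=0$. Nothing in \eqref{eq:onto} says that $v^\perp$ is isotropic; this comes from the third layer, through \eqref{eq:jacobi}. For $0\ne\varphi\in U^*$ let $Z_\varphi=\{v\in V:\varphi\rho(W,v)=0\}$.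

\begin{lemma}\label{lem:spread}
Let $m>n$. Each $Z_\varphi$ equals $v^\perp$ for all $0\neq v\in Z_\varphi$, and is $n$-dimensional. Each $v^\perp$ is isotropic, and $v'^\perp=v^\perp$ for all $0\ne v'\in v^\perp$.
\end{lemma}

\begin{proof}
By \eqref{eq:onto} the map $W\to V^*$, $w\mapsto\varphi\rho(w,\cdot)$, is injective, and $Z_\varphi$ is the annihilator of its image; so $\dim Z_\varphi=n$. If $v,v'\in Z_\varphi$, then \eqref{eq:jacobi} with $a=v$, $b=v'$ gives $\varphi\rho(D(v,v'),c)=0$ for all $c$, hence $D(v,v')=0$. Thus $Z_\varphi$ is isotropic and $Z_\varphi\subseteq v^\perp$ for $0\ne v\in Z_\varphi$, with equality by dimension. Now let $v\neq0$ be arbitrary. Since $\dim\rho(W,v)\le n<m$, some $\varphi\ne0$ vanishes on $\rho(W,v)$. Then $v\in Z_\varphi$ and $v^\perp=Z_\varphi$, and the remaining claims follow.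
\end{proof}

Without $m>n$ the argument reaches only the vectors in the union of the $Z_\varphi$, which for $m=1$ is a single $n$-dimensional subspace. With $m>n$, two subspaces $v^\perp$ are equal or meet trivially, and they cover $V$ because $v\in v^\perp$: they form a \emph{spread}, with $p^n+1$ members. We coordinatize it as one coordinatizes a plane: two members serve as axes, a third as the diagonal, and the others give the multiplication.

\begin{lemma}\label{lem:field}
Let $m>n$. One can identify $V=F^2$ and $W=F$, as $\mathbb{F}_p$-spaces, so that $D=\det$; then $v^\perp=Fv$ for $v\ne0$.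
\end{lemma}

\begin{proof}
Take distinct members $Z_1,Z_2$ of the spread, so $V=Z_1\oplus Z_2$, and nonzero $e\in Z_1$, $f\in Z_2$. The member $(e+f)^\perp$ differs from $Z_1$ and $Z_2$, so it meets both trivially and is the graph $\{x+Tx\}$ of an isomorphism $T\colon Z_1\to Z_2$ with $Te=f$. For $x,y\in Z_1$ put $x\circ y=D(x,Ty)\in W$. As $Z_1$ and $Z_2$ are isotropic,
\begin{equation}\label{eq:Dcirc}
D(x+Ty,\,x'+Ty')=x\circ y'-x'\circ y .
\end{equation}
If $x,y\neq0$, then $x\circ y\ne0$, because $x^\perp=Z_1$ does not contain $Ty$. The graph of $T$ is isotropic, so \eqref{eq:Dcirc} gives $x\circ x'=x'\circ x$. The map $x\mapsto x\circ e$ is injective, hence an isomorphism $Z_1\to W$, and we define $xy\in Z_1$ by $(xy)\circ e=x\circ y$. This product is bilinear, commutative, has identity $e$ and has no zero divisors.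

For associativity fix $b\in Z_1$. By \eqref{eq:Dcirc}, $x+Ty\in(e+Tb)^\perp$ if and only if $e\circ y=x\circ b$, that is, $y=xb$. So $(e+Tb)^\perp=\{x+T(xb):x\in Z_1\}$. It is isotropic, and \eqref{eq:Dcirc} gives $x(x'b)=x'(xb)$ for all $x,x'$. By commutativity this reads $(x'b)x=x'(bx)$. Thus $Z_1$ is a finite integral domain, hence a field with $p^n$ elements, and we identify it with $F$. Identify $x+Ty\in V$ with $(x,y)$ and $x\circ e\in W$ with $x$. Then \eqref{eq:Dcirc} says $D=\det$.
\end{proof}

\subsection{The subspace $A$}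
In the model, the functional on $U$ given by $u\in A$ sends $\rho(w,v)$ to $\operatorname{Tr}(w\det(u,v))$. We show that every functional on $U$ acts in this way; the point is that $w$ and $v$ enter only through the product $wv$, and this is forced by \eqref{eq:jacobi}.

\begin{lemma}\label{lem:A}
Let $m>n$. There is an $m$-dimensional $\mathbb{F}_p$-subspace $A\le F^2$ and an identification $U=A^*$ with $\rho(w,v)(u)=\operatorname{Tr}(w\det(u,v))$.
\end{lemma}

\begin{proof}
Let $0\ne\varphi\in U^*$. By Lemmas~\ref{lem:spread} and~\ref{lem:field}, $Z_\varphi=Fu_0$ for some $u_0\neq0$. Choose $v_0$ with $\det(u_0,v_0)=1$ and put $\lambda(w,y)=\varphi\rho(w,yv_0)$ for $w,y\in F$. Apply \eqref{eq:jacobi} with $a=su_0$, $b=v_0$, $c=yv_0$. Here $D(a,b)=s$, $D(b,c)=0$ and $D(c,a)=-sy$, so $\lambda(s,y)=\lambda(sy,1)$. The functional $\lambda(\cdot,1)$ is $w\mapsto\operatorname{Tr}(\theta w)$ for some $\theta\in F$, hence $\lambda(w,y)=\operatorname{Tr}(\theta wy)$. For $v=su_0+yv_0$ we have $y=\det(u_0,v)$ and $\varphi\rho(w,v)=\lambda(w,y)$.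 So
\[
\varphi\rho(w,v)=\operatorname{Tr}(w\det(u_\varphi,v))\qquad\text{for all } w\in F,\ v\in F^2,
\]
with $u_\varphi=\theta u_0$; for $\varphi=0$ the same holds with the zero vector. This equation determines $u_\varphi$, because $\operatorname{Tr}\det$ is nondegenerate, and therefore $\varphi\mapsto u_\varphi$ is $\mathbb{F}_p$-linear. It is injective, since $u_\varphi=0$ means that $\varphi$ vanishes on $\rho(W,V)=U$. Let $A\cong U^*$ be its image and identify $U=U^{**}$ with $A^*$.
\end{proof}

Thus $\rho(w,v)=\pi(wv)$, with $\pi$ as in Section~\ref{sec:construction}.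

\subsection{The alternating forms}
So far only the factors of the lower central series have been used, and $\gamma$ is invisible there. It has to be read off from the $U$-component of $[g,h]$, which is not bilinear. Formula \eqref{eq:commutator} shows what to subtract: in the model, removing the cubic term $\frac12\pi(D(v_1+v_2))$ leaves $\gamma(v_1,v_2)$ plus terms in $\pi(Fv_1)+\pi(Fv_2)$.

\begin{lemma}\label{lem:forms}
Let $m>n$. There is a family $(\gamma_u)_{u\in A}$ such that $(A,\gamma)$ is admissible.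
\end{lemma}

\begin{proof}
Since $G'$ is elementary abelian, there is a linear projection $\operatorname{pr}\colon G'\to U$ that is the identity on $U$. Let $v_g\in V$ be the image of $g\in G$, write $D_{g,h}=\det(v_g,v_h)$, and put
\[
\omega(g,h)=\operatorname{pr}[g,h]-\tfrac12\pi\bigl(D_{g,h}(v_g+v_h)\bigr).
\]
Then $\omega(h,g)=-\omega(g,h)$ and $\omega(g,g)=0$. By \eqref{eq:expand}, $\operatorname{pr}[gh,k]=\operatorname{pr}[g,k]+\pi(D_{g,k}v_h)+\operatorname{pr}[h,k]$. Since $D_{gh,k}=D_{g,k}+D_{h,k}$,
\begin{align*}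
\omega(gh,k)-\omega(g,k)-\omega(h,k)&=\pi(D_{g,k}v_h)-\tfrac12\pi(D_{g,k}v_h)-\tfrac12\pi(D_{h,k}v_g)\\
&=\tfrac12\pi(D_{g,k}v_h-D_{h,k}v_g)=\tfrac12\pi(D_{g,h}v_k),
\end{align*}
where the last step is \eqref{eq:cramer}. So $\omega$ is additive in $g$ up to a term $\pi(\eta v_k)$ in which $\eta\in F$ does not depend on $k$. Also $\omega(c,k)=\pi(\eta v_k)$ for $c\in G'$, with $\eta$ the image of $c$ in $W=F$.

Let $x_1,\dots,x_{2n}\in G$ map to an $\mathbb{F}_p$-basis of $V$. Every $g$ is uniquely $x_1^{a_1}\cdots x_{2n}^{a_{2n}}c$ with $0\le a_i<p$ and $c\in G'$. Splitting off one factor at a time gives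
\[
\omega(g,k)=\sum_ia_i\,\omega(x_i,k)+\pi(\eta_gv_k)\qquad\text{for all } k\in G,
\]
with $\eta_g\in F$ depending only on $g$. Let $h$ have exponents $b_j$. By antisymmetry $\omega(x_i,h)=\sum_jb_j\,\omega(x_i,x_j)-\pi(\eta_hv_{x_i})$, and therefore
\begin{equation}\label{eq:omega}
\omega(g,h)=\gamma(v_g,v_h)+\pi(\eta_gv_h)-\pi(\eta_hv_g),
\end{equation}
where $\gamma\colon V\times V\to U$ is the bilinear map with $\gamma(v_{x_i},v_{x_j})=\omega(x_i,x_j)$. It is alternating. Put $\gamma_u(v,v')=\gamma(v,v')(u)$ for $u\in A$.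

Now we use the Camina property in $G_3$. Let $0\ne u\in A$ and $0\ne v\in Fu$, and let $g$ lie over $v$. Choose $\xi\in U=A^*$ with $\xi(u)\neq0$. By \eqref{eq:camina}, $\xi=[g,h]$ for some $h$. Then $D_{g,h}=0$, so $v_h\in Fv=Fu$ and $\xi=\omega(g,h)$. Every element of $\pi(Fu)$ vanishes at $u$, so \eqref{eq:omega} gives $\gamma_u(v,v_h)=\xi(u)\ne0$. Hence $\gamma_u$ is nondegenerate on $Fu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For $G$ as in (i), Lemmas~\ref{lem:field} and~\ref{lem:A} give the identifications and the commutator maps, and Lemma~\ref{lem:forms} gives the admissible pair, so (ii) holds. The inequalities for $\dim(A\cap Fu)$ are Lemma~\ref{lem:pfaffian}, and (ii)$\Rightarrow$(i) is Proposition~\ref{prop:construction}.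
\end{proof}

\begin{thebibliography}{9}

\bibitem{SY}
N.~S.~Narasimha Sastry and Manoj Kumar Yadav (editors),
doi:10.1007/978-981-13-2047-7,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-13-2047-7.pdf}.

\end{thebibliography}
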